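# How many coordinates does an $\ell_1$-distance on $n$ points need?

## 1. Four points need exactly two coordinates

Take a finite set of points in some $\mathbb R^m$ with the $\ell_1$-norm. The dimension $m$ may be huge compared with the number $n$ of points. Can we always re-embed the same distances in a space whose dimension depends only on $n$, and what is the smallest dimension that works for every configuration? We begin with $n=4$, where the answer can be found by hand.

**Definitions.** A *distance space* $(X,d)$ is a finite set $X$ with a symmetric function $d\ge 0$ such that $d(x,x)=0$; distinct points may be at distance $0$. It is *$\ell_1^m$-embeddable* if there is a map $x\mapsto v_x\in\mathbb R^m$ with $d(x,y)=\|v_x-v_y\|_1$ for all $x,y$, and *$\ell_1$-embeddable* if this holds for some integer $m\ge1$. The number $m_{\ell_1}(n)$ is the smallest integer $m$ such that every $\ell_1$-embeddable distance space on $n$ points is $\ell_1^m$-embeddable.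

For $S\subseteq X$ the *cut semimetric* (or *cut*) $\delta_S$ is given by $\delta_S(x,y)=1$ if exactly one of $x,y$ lies in $S$, and $0$ otherwise. Thus $\delta_S=\delta_{X\setminus S}$, and $\delta_S=\delta_T$ only if $T=S$ or $T=X\setminus S$. All cuts below have $S\neq\emptyset,X$. For example, on $X=\{a,b,c\}$ there are three cuts, $\delta_{\{a\}},\delta_{\{b\}},\delta_{\{c\}}$.

**Line decomposition.** Everything rests on what a single coordinate can do. Suppose $d$ is $\ell_1^m$-embeddable by $v$. Then $d=\sum_{k=1}^m d_k$ with $d_k(x,y)=|v^k_x-v^k_y|$. Let $a_1<\dots<a_r$ be the distinct values of the $k$-th coordinate and put $S_j=\{x: v_x^k\le a_j\}$ for $1\le j<r$. The interval $[a_j,a_{j+1}]$ contributes its length to $|v_x^k-v_y^k|$ exactly when $S_j$ separates $x$ from $y$, so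
$$d_k=\sum_{j<r}(a_{j+1}-a_j)\,\delta_{S_j},\qquad \emptyset\ne S_1\subsetneq S_2\subsetneq\dots\subsetneq S_{r-1}\subsetneq X. \tag{1}$$
Conversely, a nonnegative combination $\sum_j c_j\delta_{S_j}$ of such a chain embeds in one coordinate: send $x$ to $\sum_{j:\,x\notin S_j}c_j$. So *one coordinate is a nonnegative combination of a chain of cuts*. In particular, the $\ell_1$-embeddable distances are exactly the nonnegative combinations of cuts.

For instance, the points $0,1,3$ on the line, named $a,b,c$, give $\delta_{\{a\}}+2\,\delta_{\{a,b\}}$.

**Proposition 1.** $m_{\ell_1}(4)=2$.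

*Proof.* *Upper bound.* Let $X=\{a,b,c,e\}$. There are seven cuts: four cuts $\delta_{\{x\}}$ and three "pair cuts"
$$\alpha=\delta_{\{a,b\}},\quad \beta=\delta_{\{a,c\}},\quad \gamma=\delta_{\{a,e\}}.$$
Any two points are separated by exactly two of the pair cuts and by exactly two of the singleton cuts. Hence
$$\alpha+\beta+\gamma=\delta_{\{a\}}+\delta_{\{b\}}+\delta_{\{c\}}+\delta_{\{e\}}.$$
Given a nonnegative combination of the seven cuts, take the smallest of the coefficients of $\alpha,\beta,\gamma$ and use this identity to move it to the singletons. Now at most two pair cuts occur, say $\alpha$ and $\beta$ (the other cases differ by renaming points). The chain $\{a\}\subsetneq\{a,b\}\subsetneq\{a,b,c\}$ carries the cuts $\delta_{\{a\}},\alpha,\delta_{\{e\}}$. The chain $\{b\}\subsetneq\{b,e\}\subsetneq\{a,b,e\}$ carries $\delta_{\{b\}},\beta,\delta_{\{c\}}$. Two coordinates suffice.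

*Lower bound.* Name the points $\infty,0,a,b$ and take $d=\delta_{\{0,a\}}+\delta_{\{0,b\}}$. Then $d(0,\infty)=d(a,b)=2$ and the other four distances are $1$. On a line, $0$ and $\infty$ would both be at distance $1$ from the two points $a,b$, which are $2$ apart. So both would sit at the midpoint, contradicting $d(0,\infty)=2$. $\square$

What changes for general $n$? The number of coordinates is not the number of cuts, since a coordinate can carry a whole chain. To force many coordinates we want a distance $d$ which, *however it is decomposed*, uses only cuts no two of which fit in one chain. The midpoint argument gave this on four points; we need a replacement that works for any $n$.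

**Definition.** Cuts $\delta_S,\delta_T$ *cross* if $S\cap T$, $S\setminus T$, $T\setminus S$ and $X\setminus(S\cup T)$ are all nonempty. Replacing $S$ or $T$ by its complement permutes these four sets, so this is a property of the cuts. On four points $\alpha$ and $\beta$ cross, while $\delta_{\{a\}}$ crosses nothing.

## 2. The conjectured value $\binom{n-2}{2}$ and the two theorems

The following is known. Witsenhausen proved $m_{\ell_1}(n)\le\binom n2$, and Fichet improved this to $m_{\ell_1}(n)\le\binom n2-1$. Ball proved $m_{\ell_1}(n)\ge\binom{n-2}2$ for $n\ge4$. Moreover $m_{\ell_1}(4)=2$, $m_{\ell_1}(5)=3$, $m_{\ell_1}(6)=6$. The book "Geometry of Cuts and Metrics" contains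

**Conjecture 11.2.1.** $m_{\ell_1}(n)=\binom{n-2}{2}$ for all $n\ge5$.

The values for $n=5,6$ agree with it. The conjecture is nevertheless false.

**Theorem A.** For every $n\ge9$, $\;m_{\ell_1}(n)\ge\binom{n-2}2+n-5>\binom{n-2}2$. For instance $m_{\ell_1}(9)\ge25>21$.

**Theorem B.** For every $n\ge643$, $\;m_{\ell_1}(n)=\binom n2-1$.

So Fichet's upper bound is the true value for all large $n$. Since $\binom n2-\binom{n-2}2=(n-1)+(n-2)$, the conjectured value is then too small by $2n-4$. Theorem A alone settles the question. These notes do not determine $m_{\ell_1}(7)$, $m_{\ell_1}(8)$, nor the exact values for $9\le n\le642$.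

## 3. Nonnegative quadratic polynomials and crossing families

**Cuts as points of a cube.** The purpose here is to turn linear functionals on distances into polynomials. Fix a root $\infty\in X$, $|X|=n$, and put $Y=X\setminus\{\infty\}$. Represent each cut by its side $S\not\ni\infty$, that is, by $x=1_S\in\{0,1\}^Y\setminus\{0\}$. Since $\delta_S(i,\infty)=x_i$ and $\delta_S(i,j)=x_i+x_j-2x_ix_j$, for $f=(f_{ij})\in\mathbb R^{\binom n2}$ we have
$$\sum_{i<j}f_{ij}\,\delta_S(i,j)=\sum_{i\in Y}f_{i\infty}x_i+\sum_{\{i,j\}\subseteq Y}f_{ij}(x_i+x_j-2x_ix_j). \tag{2}$$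
Let $\mathcal Q(Y)$ be the space of functions on $\{0,1\}^Y$ given by polynomials of degree $\le2$ without constant term, always reduced by $x_i^2=x_i$.

A reduced polynomial that vanishes on the whole cube is zero: if $I$ were a minimal set whose monomial has nonzero coefficient, the value at $1_I$ would be that coefficient. So the monomials $x_i$, $x_ix_j$ are a basis of $\mathcal Q(Y)$, and $\dim\mathcal Q(Y)=(n-1)+\binom{n-1}2=\binom n2$. In (2) the coefficient of $x_ix_j$ is $-2f_{ij}$ and that of $x_i$ is $f_{i\infty}+\sum_{j\in Y,\,j\ne i}f_{ij}$. One can solve for the $f_{ij}$ first and then for the $f_{i\infty}$. Hence (2) is a linear bijection from functionals on distances onto $\mathcal Q(Y)$. It also shows that the cuts span $\mathbb R^{\binom n2}$, since a functional vanishing on all cuts is zero.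

*Example.* Let $n=4$, $Y=\{0,a,b\}$, $s=x_a+x_b$ and
$$p=(s-x_0)^2=x_0+x_a+x_b+2x_ax_b-2x_0x_a-2x_0x_b.$$
Solving gives $f_{ab}=-1$, $f_{0a}=f_{0b}=1$, $f_{a\infty}=f_{b\infty}=1$, $f_{0\infty}=-1$. So $p$ is the functional
$$d(0,a)+d(0,b)+d(a,\infty)+d(b,\infty)-d(a,b)-d(0,\infty).$$
It is nonnegative on every cut because $p$ is a square. The nonzero zeros of $p$ have $x_0=1$, $s=1$: they are the cuts $\{0,a\}$ and $\{0,b\}$, precisely the two cuts used in Proposition 1. This is the mechanism that generalizes: *a nonnegative $p$ whose zeros pairwise cross*.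

In cube language, two cuts with sides $S,T\not\ni\infty$ cross if and only if $S\cap T\neq\emptyset$, $S\not\subseteq T$ and $T\not\subseteq S$, because $\infty$ lies in $X\setminus(S\cup T)$ anyway.

**Lemma 2.** Let $|Y|=n-1$ and $p\in\mathcal Q(Y)$ with $p\ge0$ on $\{0,1\}^Y$. Let $Z$ be the set of zeros $x\ne0$ of $p$ in $\{0,1\}^Y$. Suppose any two distinct members of $Z$, as subsets of $Y$, intersect and are incomparable. Put $V=\{f\in\mathcal Q(Y):f|_Z=0\}$. Then
$$m_{\ell_1}(n)\ge D:=\tbinom n2-\dim V .$$

*Proof.* **Step 1: a distance that needs at least $D$ members of the family.** Let $F$ be the set of cuts corresponding to $Z$, and $W=\mathrm{span}\{\delta_S:S\in F\}$. Under the bijection (2), the functionals vanishing on $W$ correspond to $V$, so $\dim W=\binom n2-\dim V=D$. If $D=0$ there is nothing to prove. Otherwise consider $C=\{\sum_{S\in F}\lambda_S\delta_S:\lambda_S>0\}$. It is the image of an open set under a linear map onto $W$, hence nonempty and open in $W$. A subspace spanned by at most $D-1$ members of $F$ is a proper subspace of $W$; there are finitely many of these, and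 finitely many proper subspaces cannot cover a nonempty open set. So some $d\in C$ is not a combination of $D-1$ or fewer members of $F$. As a nonnegative combination of cuts, $d$ is $\ell_1$-embeddable.

**Step 2: every decomposition of $d$ uses only members of $F$.** Suppose $d$ is $\ell_1^m$-embeddable, and write $d=\sum_{k=1}^m d_k$ as in (1), each $d_k$ a positive combination of a chain of cuts. Let $Q$ be the functional corresponding to $p$. It is $\ge0$ on all cuts, and $Q(d)=0$ because $d\in W$ is a combination of zeros of $p$. So $Q=0$ on each cut that occurs, and each such cut lies in $F$.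

**Step 3: each coordinate carries at most one cut.** Suppose some $d_k$ involved $\delta_S$ and $\delta_T$ with $\emptyset\ne S\subsetneq T\subsetneq X$. These are distinct cuts, since $S=X\setminus T$ together with $S\subseteq T$ would force $S=\emptyset$. They do not cross, because $S\setminus T=\emptyset$. But any two distinct members of $F$ cross: a contradiction. So each $d_k$ is a multiple of at most one member of $F$, and $d$ is a combination of at most $m$ members of $F$. By the choice of $d$, $m\ge D$. $\square$

The problem is now: *find $p\ge0$ with pairwise crossing zeros, such that few quadratic polynomials vanish on all the zeros.*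

## 4. A single slice gives exactly $\binom{n-2}2$

**Definition.** Let $G$ be a set with $|G|=g$ and $k=\sum_{a\in G}x_a$. For an integer $\sigma$, the *slice* $\sigma$ of $G$ is $\{x\in\{0,1\}^G:k=\sigma\}$. For example, slice $2$ of a four-element set has six points. A slice is an antichain, so slices are natural sources of incomparable sets. We need to know which polynomials vanish on one.

**Lemma 3.** (a) If $1\le\sigma\le g-1$, an affine function vanishing on slice $\sigma$ equals $\rho(k-\sigma)$ for some $\rho\in\mathbb R$.

(b) If $2\le\sigma\le g-2$, a polynomial of degree $\le2$ vanishing on slice $\sigma$ equals, as a function on $\{0,1\}^G$, $(k-\sigma)(\lambda+\mu\cdot x)$ for some $\lambda\in\mathbb R$, $\mu\in\mathbb R^G$.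

*Proof.* (a) For $a\ne b$ choose a set of size $\sigma$ containing $a$ but not $b$. Exchanging $a$ for $b$ stays in the slice, so the coefficients of $x_a$ and $x_b$ agree. Hence the function is $\rho k+c$, and its vanishing on the slice gives $c=-\rho\sigma$.

(b) The aim is to show that the quadratic coefficients $f_{ab}$ of $f$ have the form $\mu_a+\mu_b$. Let $a,b,c,e\in G$ be distinct, and let $R$ be a set of size $\sigma-2$ disjoint from them, which exists because $\sigma-2\le g-4$. All four sets below have size $\sigma$, so
$$0=f(R\cup\{a,c\})-f(R\cup\{b,c\})-f(R\cup\{a,e\})+f(R\cup\{b,e\}).$$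
The constant, the linear terms and all products involving an element of $R$ cancel, leaving
$$f_{ac}-f_{bc}-f_{ae}+f_{be}=0. \tag{3}$$
Put $\mu_a=\frac12(f_{ab}+f_{ac}-f_{bc})$ for distinct $b,c\ne a$. By (3), $f_{ac}-f_{bc}=f_{ae}-f_{be}$, so replacing $c$ by $e$ does not change $\mu_a$. The expression is symmetric in $b,c$, so either of them may be replaced, and $\mu_a$ does not depend on the choice. For $a\ne b$ take a third element $c$. Then
$$\mu_a+\mu_b=\tfrac12(f_{ab}+f_{ac}-f_{bc})+\tfrac12(f_{ab}+f_{bc}-f_{ac})=f_{ab}.$$
Reducing by $x_a^2=x_a$,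
$$k\,(\mu\cdot x)=\sum_a\mu_ax_a+\sum_{a<b}(\mu_a+\mu_b)x_ax_b. \tag{4}$$
So $f-(k-\sigma)(\mu\cdot x)$ is affine on the cube, and it vanishes on slice $\sigma$. By (a) it equals $\lambda(k-\sigma)$ for some $\lambda$. $\square$

**Families with a common element.** The easiest way to make all members of $Z$ intersect is to give them a common element $0\in Y$. Here is how $D$ is computed then. Let $M=n-2=|Y\setminus\{0\}|$ and $Z=\{x_0=1\}\times Z'$ with $Z'\subseteq\{0,1\}^M$. Restricting to $x_0=1$ is a linear map $f\mapsto F=f|_{x_0=1}$ from $\mathcal Q(Y)$ to the polynomials of degree $\le2$ in $M$ variables, constants now allowed. It is onto: the constant $1$ comes from $x_0$, and every other monomial comes from itself. The target has dimension $1+M+\binom M2$, and $V$ is the preimage of $V'=\{F:F|_{Z'}=0\}$. Therefore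
$$D=1+M+\tbinom M2-\dim V'. \tag{5}$$

**Proposition 4.** For $n\ge4$, Lemma 2 gives $m_{\ell_1}(n)\ge\binom{n-2}2$.

*Proof.* Let $Y=\{0\}\cup A$ with $|A|=M=n-2$, $s=\sum_{a\in A}x_a$, and let $q\ge1$ be an integer. Take
$$p=(s-qx_0)^2=s^2-2q\,sx_0+q^2x_0\in\mathcal Q(Y).$$
It is nonnegative. If $x_0=0$, then $p=s^2$ vanishes only at the zero vector; if $x_0=1$, then $p=0$ means $s=q$. So $Z'$ is slice $q$ of $A$. All members of $Z$ contain $0$ and have equal size, so Lemma 2 applies.

If $n\ge6$, take $q=2$. Since $2\le M-2$, Lemma 3(b) shows that $V'$ consists of functions $(s-2)(\lambda+\mu\cdot x)$, so $\dim V'\le1+M$ and $D\ge\binom M2$ by (5). If $n=5$, take $q=1$: $Z'$ is the set of the three unit vectors, on which $x_1,x_2,x_3$ are independent, so $D=3=\binom32$. If $n=4$ and $q=1$, in the same way $D=2\ge\binom22$. $\square$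

For $n=6$ the six cuts $\{0,a,a'\}$ give $D=6$, in agreement with $m_{\ell_1}(6)=6$.

**Where this stops.** Can other weights in the square do better? Replace $s$ by an integer form $w=\sum_iw_ix_i$ with positive weights, and take $p=(w-cx_0)^2$ where $c\ne0$ and no $w_i$ equals $c$. Then $Z'\subseteq\{w=c\}$, so every product $(w-c)(\lambda+\mu\cdot x)$ lies in $V'$. These products form a space of dimension $M+1$: if the product is zero on the cube, its value $-c\lambda$ at $0$ gives $\lambda=0$, and its value $(w_i-c)\mu_i$ at the $i$-th unit vector gives $\mu_i=0$. So $\dim V'\ge M+1$ and $D\le\binom M2=\binom{n-2}2$. With a common element $0$, such a square never beats the conjectured value. The loss of $M+1$ has one cause: *the zeros $Z'$ lie on a hyperplane.*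

## 5. Two consecutive integer values

To leave the hyperplane without losing nonnegativity, use that $w$ takes integer values: $(w-c)(w-c-1)\ge0$ for every integer $w$, with zeros at *two* values. The corresponding polynomial is
$$p=(w-cx_0)(w-(c+1)x_0),$$
which is $w^2\ge0$ when $x_0=0$.

**With $w=s$ it fails.** The zeros are then the slices $c$ and $c+1$ of $A$. For $0\le c<|A|$ every set in slice $c$ is contained in one in slice $c+1$, so Lemma 2 does not apply. The cure is to make every weight at least $2$: adding an element then raises $w$ by at least $2$, and two members with $w\in\{c,c+1\}$ cannot be nested. But if all weights are $2$, then $w$ is even, only one of the two values occurs, and we are back to one slice. So we need some odd weights.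

**With one element of weight $3$ it gains nothing.** Let $w=2s+3t_1$, with $c=8$, where now $|A|=n-3\ge5$. The zeros have $w\in\{8,9\}$, that is, $(s,t_1)\in\{(4,0),(3,1)\}$. Both pairs satisfy $s+t_1=4$, so $Z'$ is again on a hyperplane. The products $(s+t_1-4)(\text{affine})$ lie in $V'$ and form a space of dimension $M+1$, since $s+t_1-4\neq0$ at $0$ and at the unit vectors. Again $D\le\binom{n-2}2$.

**With two elements of weight $3$** and $t=t_1+t_2$, the equation $2s+3t\in\{8,9\}$ has the solutions
$$(s,t)=(4,0),\ (3,1),\ (1,2). \tag{6}$$
The steps between them are $(-1,1)$ and $(-2,1)$, so the three pairs are not on a line. This is the configuration that works.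

## 6. Two elements of weight three: proof of Theorem A

Let $n\ge9$ and $X=\{\infty,0\}\cup A\cup\{e_1,e_2\}$ with $|A|=n-4\ge5$. The variables are $x_0$, $x=(x_a)_{a\in A}$, $t_1,t_2$. Put $s=\sum_{a\in A}x_a$, $w=2s+3(t_1+t_2)$ and
$$p=w^2-17\,w\,x_0+72\,x_0\in\mathcal Q(Y).$$

**Step 1: Lemma 2 applies.** If $x_0=0$, then $p=w^2\ge0$, with equality only at the zero vector. If $x_0=1$, then $p=(w-8)(w-9)\ge0$ because $w\in\mathbb Z$. So $Z=\{x_0=1,\ w\in\{8,9\}\}$. All members contain $0$, so they intersect. If one strictly contained another, their $w$-values would differ by at least $2$, which is impossible.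

**Step 2: translate the vanishing into conditions on slices.** With $M=n-2$, formula (5) reduces everything to bounding $\dim V'$, where $Z'$ is the set of points with $(s,t)$ as in (6), $t=t_1+t_2$. Write a polynomial of degree $\le2$ as
$$F=h+t_1h_1+t_2h_2+\kappa t_1t_2,$$
with $h$ of degree $\le2$ in $x$ and $h_1,h_2$ affine in $x$. Setting $(t_1,t_2)=(1,0),(0,1),(0,0),(1,1)$, we see that $F\in V'$ means:

* $h+h_1=0$ and $h+h_2=0$ on slice $3$ of $A$;
* $h=0$ on slice $4$;
* $h+h_1+h_2+\kappa=0$ on slice $1$.

**Step 3: solve the conditions.** Since $|A|\ge5$, Lemma 3(b) applies to slice $3$, and Lemma 3(a) to slices $3$ and $4$.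

On slice $3$, Lemma 3(b) gives
$$h+h_1=(s-3)(\lambda+\mu\cdot x). \tag{7}$$
The affine function $h_2-h_1$ vanishes on slice $3$, so $h_2=h_1+\rho_2(s-3)$.

On slice $4$, (7) reads $h=\lambda+\mu\cdot x-h_1$, and this is $0$ there. So the affine function $h_1-\lambda-\mu\cdot x$ vanishes on slice $4$, and
$$h_1=\lambda+\mu\cdot x+\rho_1(s-4).$$

On slice $1$, evaluate at the unit vector of $a\in A$, where $s=1$. There $h+h_1=-2(\lambda+\mu_a)$ and $h_2=\lambda+\mu_a-3\rho_1-2\rho_2$. The third condition becomes
$$-2(\lambda+\mu_a)+(\lambda+\mu_a-3\rho_1-2\rho_2)+\kappa=0,\qquad\text{so}\qquad \mu_a=\kappa-\lambda-3\rho_1-2\rho_2 .$$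
This holds for every $a\in A$. It is the point where the second weight-$3$ element pays off: the free vector $\mu$, which caused the loss of order $n$, is reduced to a single number.

**Step 4: count.** The numbers $(\lambda,\rho_1,\rho_2,\kappa)$ determine $\mu$, then $h_1$, $h_2$ and $h$, hence $F$, and they do so linearly. So $V'$ is contained in the image of a linear map from $\mathbb R^4$, and $\dim V'\le4$. By Lemma 2 and (5),
$$m_{\ell_1}(n)\ge1+(n-2)+\tbinom{n-2}2-4=\tbinom{n-2}2+n-5>\tbinom{n-2}2 .\qquad\blacksquare$$

This disproves Conjecture 11.2.1 for every $n\ge9$.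

## 7. The upper bound $\binom n2-1$

Before improving the lower bound, let us see where it must end.

**Proposition 5 (Fichet).** For $n\ge3$, $m_{\ell_1}(n)\le\binom n2-1$.

*Proof.* Let $\mathrm{CUT}_n\subset\mathbb R^{\binom n2}$ be the cone generated by the cuts. It is finitely generated, hence closed, and it has nonempty interior because the cuts span. Let $d\in\mathrm{CUT}_n$.

**Step 1: boundary points.** If $d$ is on the boundary, there is a supporting hyperplane: a nonzero functional that is $\ge0$ on $\mathrm{CUT}_n$ and $0$ at $d$. All cuts in any decomposition of $d$ lie in this hyperplane, whose dimension is $\binom n2-1$. By Carathéodory's theorem for cones, $d$ is a nonnegative combination of linearly independent ones among them, so of at most $\binom n2-1$ cuts. One coordinate per cut suffices.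

**Step 2: interior points reduce to the boundary at no cost.** If $d$ is interior, let $1\in X$ be a point and let $\lambda$ be maximal with $d'=d-\lambda\delta_{\{1\}}\in\mathrm{CUT}_n$. The maximum exists because the cone is closed and for large $\lambda$ some entry becomes negative. Then $d'$ is on the boundary, since otherwise $\lambda$ could be increased. By Step 1, $d'$ is a combination of at most $\binom n2-1$ cuts. If $d'=0$, one coordinate suffices. If not, pick one cut of $d'$ and call $T$ its side containing $1$. Since $\{1\}\subseteq T$, the cuts $\delta_{\{1\}}$ and $\delta_T$ fit in one coordinate. So $d$ also needs at most $\binom n2-1$ coordinates. $\square$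

In Lemma 2 the same limit is visible: $p$ itself lies in $V$, so a nonzero $p$ gives $D\le\binom n2-1$. To reach this we need $V$ to consist of the multiples of $p$ only, so that $p$ defines a facet of $\mathrm{CUT}_n$.

## 8. What the configuration of Section 6 still loses

In Section 6, $\binom n2-D=n+2$, and every lost dimension can be seen.

*The common element costs $n-2$.* Every member of $Z$ contains $0$, so the $n-2$ independent polynomials $x_i(1-x_0)$, $i\in Y\setminus\{0\}$, vanish on $Z$. Any family with a common element has this loss.

*The few profiles cost $4$.* Polynomials of degree $\le2$ in $(s,t)$ form a space of dimension $6$. (They are independent as functions: $s$ takes at least three values and $t$ takes three, and a polynomial of degree $\le2$ in each variable vanishing on a $3\times3$ grid is zero.) Vanishing at the three pairs (6) leaves at least $3$ dimensions inside $V'$. In addition, $(t_1-t_2)(s-3)$ vanishes on $Z'$: at $t=0$ and $t=2$ the first factor is $0$, and at $t=1$ the second is. It changes sign when $t_1,t_2$ are exchanged, so it is independent of the others. Hence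 $\dim V'=4$ exactly.

These two losses tell us what to build.

* No common element. Sets must intersect for another reason.
* Many profiles, so that no quadratic polynomial other than multiples of $p$ survives.

Here is the plan. Split $Y=[N]\cup G$ with $N$ fixed and $G$ large, with variables $t\in\{0,1\}^N$ and $x\in\{0,1\}^G$, and put $k=\sum_{a\in G}x_a$. Use an integer form $u=b\cdot t-Lk$ and $p=u(u-1)$. It is nonnegative at integers, it has no constant term, and it vanishes when $u\in\{0,1\}$. The set $G$ acts as a counter. A pattern $t$ can be completed to a zero only if $b\cdot t\bmod L\in\{0,1\}$, and then $k$ is determined, so $x$ runs over one slice of $G$. Two zeros with the same $t\ne 0$ have $x$-parts of equal size, hence cross. Two zeros with different $t$ cross as soon as their *patterns* intersect and are incomparable. So we need a finite set of patterns, cut out by a congruence, which is intersecting and an antichain, yet rich enough for quadratic polynomials on it to be independent. This is the content of the next section.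

## 9. Patterns from a random congruence

For $\theta\in(\mathbb Z/L)^N$ let
$$\mathcal P=\{t\in\{0,1\}^N\setminus\{0\}:\theta\cdot t\in\{0,1\}\bmod L\},$$
and for $t\in\mathcal P$ let $\varepsilon_t\in\{0,1\}$ denote $\theta\cdot t\bmod L$.

*Example.* Take $N=3$, $L=5$, $\theta=(3,3,3)$. Singletons give $3$, pairs give $6\equiv1$, and the full set gives $9\equiv4$. So $\mathcal P$ consists of the three pairs, all with $\varepsilon=1$. Any two pairs in $[3]$ intersect and are incomparable. But with three points we cannot have the independence asked for in (2) below: for $N=3$ that list contains $11$ functions.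

Why should a random $\theta$ do better for large $N$? There are about $2^N$ vectors, each in $\mathcal P$ with probability $2/L$, so about $2^{N+1}/L$ patterns. There are of order $3^N$ pairs that are disjoint or nested, and each such pair lies in $\mathcal P$ with probability $4/L^2$. Choosing $L$ a little larger than $3^{N/2}$ removes the bad pairs, and leaves of order $(2/\sqrt3)^N$ patterns. This grows exponentially because $\sqrt3<2$, while the number of functions to be made independent is quadratic in $N$.

**Lemma 6.** Let $N=160$. There are an integer $L\ge4$ and $\theta\in(\mathbb Z/L)^N$ such that: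

1. any two distinct members of $\mathcal P$ (as subsets of $[N]$) intersect and are incomparable;
2. the functions $1,\ t_i,\ t_it_j\ (i<j),\ \varepsilon,\ \varepsilon t_i$ are linearly independent on $\mathcal P$.

*Proof.* Let $L=\lceil\sqrt{12}\cdot3^{80}\rceil$. Then $L\le4\cdot3^{80}$, since $(4-\sqrt{12})3^{80}\ge1$. Take $\theta$ uniformly at random in $(\mathbb Z/L)^N$.

**Step 1: pairwise independence.** This lets us compute second moments. For $t\neq0$ some coefficient of $\theta\cdot t$ is $1$, so $\theta\cdot t$ is uniform on $\mathbb Z/L$. Let $t\ne t'$ be nonzero vectors in $\{0,1\}^N$. After possibly swapping them there is $i$ with $t_i=1$, $t'_i=0$; and since $t'\neq0$ there is $j$ with $t'_j=1$, so $j\ne i$. The minor of the two rows $t,t'$ on the columns $i,j$ is $t_it'_j-t_jt'_i=1$. For fixed values of the other $\theta_l$, the map $(\theta_i,\theta_j)\mapsto(\theta\cdot t,\theta\cdot t')$ is therefore a bijection of $(\mathbb Z/L)^2$. So $(\theta\cdot t,\theta\cdot t')$ is uniform on $(\mathbb Z/L)^2$.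

**Step 2: property (1) holds with probability at least $\frac12$.** Let $B$ be the number of unordered pairs of distinct members of $\mathcal P$ that are disjoint or nested. Ordered pairs of disjoint subsets of $[N]$ number $3^N$, since each element lies in the first set, in the second, or in neither. So there are at most $\frac12 3^N$ unordered disjoint pairs of distinct nonzero vectors. Likewise there are at most $3^N$ pairs $T\subseteq T'$, so at most $3^N$ nested pairs. By Step 1 each pair lies in $\mathcal P$ with probability $4/L^2$. Hence
$$\Pr(B\ge1)\le\mathbb E B\le\tfrac32\,3^N\cdot\frac4{L^2}=\frac{6\cdot3^{N}}{L^2}\le\frac12,$$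
because $L^2\ge12\cdot3^{160}$.

**Step 3: reduce property (2) to a Gram matrix.** Put $y_i=1-2t_i$ and $\eta=1-2\varepsilon$. On $\{0,1\}^N\times\{0,1\}$ consider the functions
$$\chi_1,\dots,\chi_R:\quad 1,\ y_i,\ y_iy_j\ (i<j),\ \eta,\ \eta y_i,\qquad R=2+2N+\tbinom N2=2+320+12720=13042 .$$
Expanding $y_iy_j=1-2t_i-2t_j+4t_it_j$ and $\eta y_i=1-2\varepsilon-2t_i+4\varepsilon t_i$, we see that they arise from the functions in (2) by a triangular change of basis with nonzero diagonal. So it suffices that the $\chi_a$, evaluated at $(t,\varepsilon_t)$ for $t\in\mathcal P$, are independent. This holds if the Gram matrix $\Gamma_{ab}=\sum_{t\in\mathcal P}\chi_a\chi_b(t,\varepsilon_t)$ is nonsingular. Since $\chi_a^2=1$, we have $\Gamma=|\mathcal P|\,I+\Delta$, where $\Delta$ is symmetric with zero diagonal. If the Frobenius norm satisfies $\|\Delta\|_F<|\mathcal P|$, then all eigenvalues of $\Delta$ are smaller than $|\mathcal P|$ in absolute value, and $\Gamma$ is positive definite.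

**Step 4: moments of $\Delta_{ab}$ and of $|\mathcal P|$.** Let $a\ne b$. The $\chi$'s are distinct squarefree monomials in $y_1,\dots,y_N,\eta$, whose values are $\pm1$. So $\psi=\chi_a\chi_b$ is a squarefree monomial different from $1$, a nontrivial character of $\{\pm1\}^{N+1}$. Write
$$\Delta_{ab}=\sum_{t\ne0}X_t,\qquad X_t=\sum_{\varepsilon\in\{0,1\}}\mathbf 1[\theta\cdot t=\varepsilon]\,\psi(t,\varepsilon).$$
*Mean.* $\mathbb E X_t=\frac1L\sum_\varepsilon\psi(t,\varepsilon)$. The sum of $\psi$ over all $(t,\varepsilon)$ is $0$, so only the missing vector $t=0$ contributes: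
$$|\mathbb E\Delta_{ab}|=\frac1L\Bigl|\sum_\varepsilon\psi(0,\varepsilon)\Bigr|\le\frac2L .$$
*Variance.* $X_t$ is a function of $\theta\cdot t$, so by Step 1 the $X_t$ are pairwise independent. Moreover $X_t^2=\mathbf 1[t\in\mathcal P]$, which has mean $2/L$. Hence
$$\mathrm{Var}(\Delta_{ab})\le\sum_{t\ne0}\mathbb E X_t^2=\nu,\qquad \nu:=\frac{2(2^N-1)}L=\mathbb E|\mathcal P| .$$
In the same way, $|\mathcal P|=\sum_{t\neq0}\mathbf 1[t\in\mathcal P]$ gives $\mathrm{Var}|\mathcal P|\le\nu$.

**Step 5: the size of $\nu$.** Since $L\le4\cdot3^{80}$ and $2^{160}=4^{80}$, we get $\nu\ge\frac12\bigl((4/3)^{80}-3^{-80}\bigr)$. Repeated squaring gives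
$$(4/3)^5>4.2,\quad(4/3)^{10}>17.6,\quad(4/3)^{20}>309,\quad(4/3)^{40}>9.5\cdot10^4,\quad(4/3)^{80}>9\cdot10^9 ,$$
so $\nu>4.4\cdot10^9$.

**Step 6: combine.** By Chebyshev's inequality, $\Pr(|\mathcal P|\le\nu/2)\le\nu/(\nu/2)^2=4/\nu<10^{-8}$. By Step 4, $\mathbb E\|\Delta\|_F^2\le R^2(\nu+4/L^2)$. By Markov's inequality, with $4/L^2\le\nu/4$ and $R^2<1.71\cdot10^8$,
$$\Pr(\|\Delta\|_F\ge\nu/2)\le\frac{4R^2(\nu+4/L^2)}{\nu^2}\le\frac{5R^2}\nu<\frac{5\cdot1.71\cdot10^8}{4.4\cdot10^9}<0.2 .$$
The total failure probability, including $B\ge1$, is less than $\frac12+0.2+10^{-8}<1$. So some $\theta$ has $B=0$, which is (1), and $\|\Delta\|_F<\nu/2<|\mathcal P|$, which gives (2). $\square$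

## 10. A facet with pairwise crossing cuts: proof of Theorem B

Fix $N=160$ and $L,\theta,\mathcal P$ from Lemma 6. Let $n\ge4N+3=643$ and $g=n-N-1\ge3N+2$, and let $X=[N]\cup G\cup\{\infty\}$ with $|G|=g$. The interval $[2L+1,3L]$ contains one integer from each residue class mod $L$. Let $b_i$ be the integer in it with $b_i\equiv\theta_i\pmod L$. With $t\in\{0,1\}^N$, $x\in\{0,1\}^G$ and $k=\sum_{a\in G}x_a$, put
$$u=b\cdot t-Lk,\qquad p=u(u-1)=u^2-u\in\mathcal Q(Y).$$
Since $u\in\mathbb Z$, $p\ge0$ on the cube.

**Step 1: find the zeros.** We have $p=0$ if and only if $u\in\{0,1\}$. If $t=0$, then $-Lk\in\{0,1\}$ forces $k=0$, so $x=0$: this is the excluded zero vector. If $t\ne0$ and $u\in\{0,1\}$, then $\theta\cdot t\equiv b\cdot t\equiv u\pmod L$, so $t\in\mathcal P$, $u=\varepsilon_t$ and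
$$k=k_t:=\frac{b\cdot t-\varepsilon_t}L. \tag{8}$$
Conversely, if $t\in\mathcal P$, then $k_t$ is an integer, and $k=k_t$ gives $u=\varepsilon_t\in\{0,1\}$. For $t\in\mathcal P$ we have $2L+1\le b\cdot t\le3LN$ and $k_t=\lfloor b\cdot t/L\rfloor$, so
$$2\le k_t\le3N\le g-2. \tag{9}$$
Hence $Z=\{(t,x):t\in\mathcal P,\ k=k_t\}$. Every slice that occurs is nonempty, and Lemma 3(b) applies to it. This is the reason for the choice of the interval for $b_i$ and for the bound on $n$.

In the example of Section 9 ($L=5$, $\theta=(3,3,3)$) one gets $b=(13,13,13)$. Each pair $t$ has $b\cdot t=26$, so $k_t=5$ and $u=1$.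

**Step 2: the zeros cross, so Lemma 2 applies.** Let $(t,x)\ne(t',x')$ be in $Z$. If $t\ne t'$, the two sets intersect and are incomparable already on $[N]$, by Lemma 6(1). If $t=t'$, they intersect because $t\ne0$, and $x\ne x'$ have the same size $k_t$, so they are incomparable.

It remains to show that $\dim V\le1$. Let $f\in V$ and sort its monomials:
$$f=\gamma(x)+\sum_it_ih_i(x)+r(t),\qquad \gamma\in\mathcal Q(G),\quad h_i=\sum_{a\in G}h_{ia}x_a,\quad r\in\mathcal Q([N]).$$

**Step 3: $f$ depends on $x$ only through $k$.** For fixed $t\in\mathcal P$ the polynomial $f(t,\cdot)$ has degree $\le2$ and vanishes on slice $k_t$ of $G$. By (9) and Lemma 3(b),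
$$\gamma+\sum_it_ih_i+r(t)=(k-k_t)(\lambda_t+\mu_t\cdot x)\quad\text{on }\{0,1\}^G. \tag{10}$$
We compare coefficients, expanding the right side with (4).

*Quadratic coefficients.* $\gamma_{aa'}=\mu_{t,a}+\mu_{t,a'}$ for all $a\ne a'$. Since $g\ge3$, this determines $\mu_{t,a}=\frac12(\gamma_{aa'}+\gamma_{aa''}-\gamma_{a'a''})$. So $\mu_t=\mu$ does not depend on $t$.

*Linear coefficients.* $\gamma_a+\sum_it_ih_{ia}=\lambda_t+\mu_a(1-k_t)$. The unknown $\lambda_t$ disappears when we subtract the equations for two elements $a,a'\in G$. Using (8),
$$(\gamma_a-\gamma_{a'})+\sum_it_i(h_{ia}-h_{ia'})=(\mu_a-\mu_{a'})\Bigl(1-\frac{b\cdot t}L+\frac{\varepsilon_t}L\Bigr)\qquad(t\in\mathcal P).$$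
This is a linear relation among the functions $1,t_i,\varepsilon$ on $\mathcal P$, which are independent by Lemma 6(2). The coefficient of $\varepsilon$ gives $\mu_a=\mu_{a'}$. Then the right side is $0$, so $\gamma_a=\gamma_{a'}$ and $h_{ia}=h_{ia'}$ for all $i$.

Write $\bar\mu,\bar\gamma,\bar h_i$ for the common values of $\mu_a,\gamma_a,h_{ia}$. All $\gamma_{aa'}$ equal $2\bar\mu$, and $2\sum_{a<a'}x_ax_{a'}=k^2-k$. So
$$f=\bar\mu(k^2-k)+\bar\gamma k+k\sum_i\bar h_it_i+r(t).$$

**Step 4: pass from $k$ to $u$ and conclude.** The aim is to use that $u=\varepsilon_t$ on $Z$. Substitute $k=(b\cdot t-u)/L$ and reduce by $t_i^2=t_i$. The result has degree $\le2$ in $(u,t)$ and no constant term, so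
$$f=\alpha u^2+u\,(\ell_0+\ell\cdot t)+r'(t),\qquad \alpha,\ell_0\in\mathbb R,\ \ell\in\mathbb R^N,\ r'\in\mathcal Q([N]).$$
For every $t\in\mathcal P$ there is a point of $Z$ above $t$. There $f=0$ and $u=\varepsilon_t=\varepsilon_t^2$, so
$$(\alpha+\ell_0)\,\varepsilon_t+\varepsilon_t\,(\ell\cdot t)+r'(t)=0\qquad(t\in\mathcal P).$$
This is a linear relation among $\varepsilon$, $\varepsilon t_i$, $t_i$, $t_it_j$ on $\mathcal P$. By Lemma 6(2), $\ell_0=-\alpha$, $\ell=0$ and $r'=0$. Thus $f=\alpha(u^2-u)=\alpha p$, and $\dim V\le1$.

By Lemma 2, $m_{\ell_1}(n)\ge\binom n2-1$ for all $n\ge643$. With Proposition 5, equality holds. $\blacksquare$
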